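# Zariski closures of algebraic subsets of bounded symmetric domains in $\Omega/\Gamma$

## 1. Algebraic subsets have totally geodesic Zariski closures

**Theorem 1.** Let $\Omega\Subset\mathbb C^N$ be a bounded symmetric domain in its Harish-Chandra realization, equipped with its Bergman metric $ds^2_\Omega$. Let $\Gamma\subset\operatorname{Aut}_0(\Omega)$ be a torsion-free lattice, not necessarily arithmetic. Let $\pi:\Omega\to X=X_\Gamma=\Omega/\Gamma$ be the universal covering map, where $X$ is regarded as a quasi-projective variety. If $Z\subset\Omega$ is an algebraic subset, then the Zariski closure $Y=\overline{\pi(Z)}^{\rm Zar}$ of $\pi(Z)$ in $X$ is a totally geodesic subset.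

Two terms in this statement need a definition.

**Definition (algebraic subset).** An (irreducible) algebraic subset $Z\subset\Omega$ is a nonempty irreducible component of $V\cap\Omega$, where $V\subset\mathbb C^N$ is an algebraic subvariety. For example, in the bidisc $\Delta^2\subset\mathbb C^2$ the curve $\{(z,z/2):|z|<1\}$ is an algebraic subset.

**Definition (totally geodesic subset).** A subset $Y\subset X$ is totally geodesic if $Y=\pi(S)$ for some totally geodesic complex submanifold $S$ of $(\Omega,ds^2_\Omega)$. Equivalently, some irreducible component of $\pi^{-1}(Y)$ is a totally geodesic complex submanifold. (We check the equivalence, for closed irreducible subvarieties $Y$, in Section 4.)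

The map $\pi$ is transcendental. Upstairs, "algebraic" refers to the coordinates of $\mathbb C^N$. Downstairs it refers to the algebraic structure of $X$. The theorem says that the two notions meet only along geometry: if we push an algebraic set down and close it up algebraically, we obtain a locally symmetric piece of $X$.

About $\Gamma$ the proof uses only that it is discrete and torsion-free and that $X$ is quasi-projective, with an algebraic structure that induces the given complex structure. Three results may be quoted, and none of them will be used: the statement holds when $\Gamma$ is arithmetic (Klingler–Ullmo–Yafaev, 2016); it holds when $\Omega\cong\mathbb B^N$ is the complex unit ball, for arbitrary $\Gamma$ (N. Mok, Compos. Math. 2019); and by the Margulis Arithmeticity Theorem $\Gamma$ is arithmetic when $\operatorname{rank}(\Omega)\ge2$ and $\Gamma$ is irreducible.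

Theorem 1 will follow from an inequality about the graph of $\pi$. Let $\check\Omega\supset\mathbb C^N\supset\Omega$ be the compact dual, a projective variety recalled in Section 4.

**Theorem 2 (Ax–Schanuel inequality).** Let $A\subset X\times\check\Omega$ be a closed algebraic subvariety, $E=\{y\in\Omega:(\pi(y),y)\in A\}$, $\tilde U$ an irreducible component of $E$, $Y=\overline{\pi(\tilde U)}^{\rm Zar}$, and $\tilde Y\supset\tilde U$ the corresponding irreducible component of $\pi^{-1}(Y)$. Then there is a smallest closed connected totally geodesic complex submanifold $S\subset\Omega$ containing $\tilde Y$, and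
$$\dim A\ \ge\ \dim\tilde U+\dim S.$$
In particular, if $\dim A<\dim\tilde U+\dim X$, then $\pi(\tilde U)$ is not Zariski dense in $X$, and $\tilde Y$ lies in a proper totally geodesic complex submanifold of $\Omega$.

Here $E$ is the intersection of $A$ with the graph of $\pi$, which has dimension $N$ in a space of dimension $2N$. The expected dimension of $E$ is therefore $\dim A-N$. The inequality says that $\dim \tilde U$ can exceed this number only if $\tilde Y$ sits in a smaller $S$. For $A=X\times\check\Omega$ we have $\tilde U=S=\Omega$, and the inequality reads $2N\ge N+N$.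

**Theorem 3 (converse and classification).** For an irreducible closed subvariety $Y\subset X$ the following are equivalent: (a) $Y$ is totally geodesic; (b) some (equivalently every) irreducible component of $\pi^{-1}(Y)$ is an algebraic subset of $\Omega$; (c) $Y=\overline{\pi(Z)}^{\rm Zar}$ for some algebraic subset $Z$. Moreover, if $Y'\subset X$ is closed algebraic, then every maximal algebraic subset $Z$ of $\Omega$ contained in $\pi^{-1}(Y')$ is totally geodesic, and $\pi(Z)$ is Zariski closed.

In Theorem 2 it is not claimed that $\pi(S)$ is itself algebraic. In the situation of Theorem 1 we shall find $\tilde Y=S$, so the question does not arise there.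

## 2. The disc and the bidisc by hand

**The disc.** For $\Omega=\Delta$ Theorem 1 is empty: $Z$ is a point or $\Delta$. Theorem 2 says that the graph of $\pi$ lies in no algebraic curve $A\subset X\times\mathbb P^1$, since $\tilde U=S=\Delta$ forces $\dim A\ge2$. This can be checked directly. If $(\pi(y),y)\in A$ for all $y$, then for each $x=\pi(y)$ the infinitely many points $(x,\gamma y)$, $\gamma\in\Gamma$, lie in $A$. So $A$ contains $\{x\}\times\mathbb P^1$ for every $x$, and it is not a curve.

**Totally geodesic curves in the bidisc.** We have $\operatorname{Aut}_0(\Delta^2)=\operatorname{Aut}(\Delta)^2$. A totally geodesic complex curve through the origin corresponds to a complex line $\mathfrak n=\mathbb C(a,b)$ in the tangent space $\mathfrak p=\mathbb C^2$ with $[[\mathfrak n,\mathfrak n],\mathfrak n]\subset\mathfrak n$ (recalled in Section 4). In one factor write $\xi_a=\begin{pmatrix}0&a\\ \bar a&0\end{pmatrix}$. Then $[\xi_a,\xi_b]=\operatorname{diag}(2i\operatorname{Im}(a\bar b),-2i\operatorname{Im}(a\bar b))$ and $[[\xi_a,\xi_b],\xi_c]=\xi_{4i\operatorname{Im}(a\bar b)c}$. Taking the vectors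 $(a,b)$, $(ia,ib)$, $(a,b)$ gives $-4i(|a|^2a,|b|^2b)$, which lies in $\mathbb C(a,b)$ if and only if $ab=0$ or $|a|=|b|$. Conversely, in these cases the bracket of any three multiples of $(a,b)$ is again a multiple. Hence the closed connected totally geodesic complex curves in $\Delta^2$ are the slices $\{c\}\times\Delta$ and $\Delta\times\{c\}$ and the graphs of automorphisms of $\Delta$.

**The curve $Z=\{(z,z/2)\}$.** It is not in this list, so Theorem 1 predicts that $\pi(Z)$ is Zariski dense in $X$, for every $\Gamma\subset\operatorname{Aut}(\Delta)^2$. Here is a proof by hand. Suppose the closure $Y$ is a curve. As $Z$ is closed in $\Delta^2$ and irreducible, it is an irreducible component of $\pi^{-1}(Y)$. Let $\gamma=(\gamma_1,\gamma_2)\in\Gamma$ map $Z$ to itself, so $\gamma_1(z)/2=\gamma_2(z/2)$. Then $\gamma_2$ preserves the disc $|w|<\frac12$, hence fixes its hyperbolic centre $0$. So $\gamma_1(0)=0$ too, and $\gamma$ fixes a point. Since $\Gamma$ acts freely (Section 4), $\gamma=1$. So the smooth part $Y^0$ of $Y$ is biholomorphic to an open subset of $Z$ with discrete complement, and the coordinate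 $z$ is a nonconstant bounded holomorphic function on $Y^0$. But $Y^0$ is a compact Riemann surface minus finitely many points, so the function extends to the compactification and is constant. This is a contradiction.

The proof shows a mechanism: because $Y$ is algebraic, the group $\Gamma_Y$ of deck transformations preserving $\tilde Y$ cannot be small. The general proof will make precise how large it must be.

## 3. Reducible lattices, and why $X\times\check\Omega$ is too small

A first plan is to reduce to the quoted results. A subgroup of finite index in $\Gamma$ is a product of irreducible lattices $\Gamma_i\subset\operatorname{Aut}_0(\Omega_i)$ (textbook). Each factor of rank at least $2$ is arithmetic, and each factor of rank $1$ is a ball, so the theorem is available for every $\Omega_i/\Gamma_i$. The plan stops at $Z$ itself: an algebraic subset of $\prod\Omega_i$ need not be a product. For $Z=\{(z,z/2)\}$ in $\Delta^2$ with $\Gamma=\Gamma_1\times\Gamma_2$, both projections of $\pi(Z)$ are Zariski dense in the curves $X_i$, and this says nothing about $\pi(Z)\subset X_1\times X_2$. The second quoted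 result does not apply because $\Delta^2$ is not a ball, the third because $\Gamma$ is reducible, and the first asks for an arithmetic $\Gamma$.

A second plan is to treat $\pi$ as the solution of an algebraic differential equation. We would like an algebraic foliation having the graph of $\pi$ as a leaf, and then study the Zariski closure of part of a leaf. On $X\times\check\Omega$ this fails already for the disc. Branches of $\pi^{-1}$ are defined only up to $\Gamma$, so the natural family is that of all $\{(\pi(y),gy)\}$ with $g$ in the complexified group $G$. Through a point $(\pi(y_0),p)$ pass all those with $gy_0=p$, and the derivative of such a $g$ at $y_0$ can be any nonzero number. So the members of the family cross in all directions.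

The remedy is to record $g$. On the bundle with points "$(y,m)$ modulo $\Gamma$", with $m$ in a linear group, the leaves $m=\text{const}$ form a foliation, and the position in $\check\Omega$ is recovered as $m^{-1}y$. Three things must then be done. The bundle, the foliation and the map $(y,m)\mapsto m^{-1}y$ must be algebraic for $X$ (Section 5). The Zariski closure of a leaf piece must be seen to move in many directions $m$ (Sections 8 and 9). And "many" must be measured by a totally geodesic $S\supset\tilde Y$ (Sections 6 and 7).

## 4. Cartan decompositions, the compact dual, and components upstairs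

**The groups.** $G_{\mathbb R}=\operatorname{Aut}_0(\Omega)$ is connected, semisimple, centreless and without compact factors. Put $\mathfrak g_{\mathbb R}=\operatorname{Lie}G_{\mathbb R}$ and $\mathfrak g=\mathfrak g_{\mathbb R}\otimes\mathbb C$, and let $G$ be the complex adjoint algebraic group of $\mathfrak g$. Then $G_{\mathbb R}\subset G$ is fixed pointwise by the complex conjugation of $G$. $B$ denotes the Killing form, and $N=\dim\Omega\ge1$. A point stabilizer in $\Gamma$ is discrete and compact, hence finite, hence trivial. So $\Gamma$ acts freely and $X$ is smooth.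

**Cartan decompositions.** For $y\in\Omega$ let $K_y\subset G_{\mathbb R}$ be the isotropy group (connected, maximal compact) and $\mathfrak g_{\mathbb R}=\mathfrak k_y\oplus\mathfrak p_y$ the Cartan decomposition. We identify $\xi\in\mathfrak p_y$ with the tangent vector $\frac d{ds}|_0\exp(s\xi)y$, so $T_y\Omega\cong\mathfrak p_y$. The geodesics through $y$ are $s\mapsto\exp(s\xi)y$, and $\mathfrak p_y\to\Omega$, $\xi\mapsto\exp(\xi)y$, is a diffeomorphism. Let $H_y$ be the element of the centre of $\mathfrak k_y$ with $\operatorname{ad}(H_y)|_{\mathfrak p_y}=J$, the complex structure. Then $\operatorname{ad}(H_y)$ has eigenvalues $0,i,-i$ on $\mathfrak k_{y,\mathbb C},\mathfrak p_y^+,\mathfrak p_y^-$, and $\theta_y=\exp(\pi\operatorname{ad}H_y)$ is the Cartan involution. For $\xi\in\mathfrak p_y$ we have $\xi\mp iJ\xi\in\mathfrak p_y^\pm$. For $g\in G_{\mathbb R}$, $H_{gy}=\operatorname{Ad}(g)H_y$.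

**The compact dual.** Fix $o=0$. Then $\check\Omega=G/Q$ with $\operatorname{Lie}Q=\mathfrak k_{o,\mathbb C}+\mathfrak p_o^-$. The map $\mathfrak p_o^+=\mathbb C^N\to\check\Omega$, $z\mapsto\exp(z)o$, is the Harish-Chandra open algebraic embedding, and $\Omega\subset\mathbb C^N\subset\check\Omega$ with $\Omega$ bounded. For $x\in\check\Omega$ let $\mathfrak q_x\subset\mathfrak g$ be its stabilizer subalgebra. For $y\in\Omega$, $\mathfrak q_y=\mathfrak k_{y,\mathbb C}+\mathfrak p_y^-$.

**Example.** For $\Omega=\Delta$: $G=PGL_2$, $\check\Omega=\mathbb P^1$, $\mathfrak g=\langle E,H,F\rangle$ the usual basis of $\mathfrak{sl}_2$, $H_0=\operatorname{diag}(i/2,-i/2)$, $\mathfrak p_0^+=\mathbb CE$, $\mathfrak p_0^-=\mathbb CF$, and $\exp(aE)$ acts by $z\mapsto z+a$. Moreover $\mathfrak q_0=\langle H,F\rangle$.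

**Totally geodesic submanifolds.** A subspace $\mathfrak n\subset\mathfrak p_y$ is a Lie triple system if $[[\mathfrak n,\mathfrak n],\mathfrak n]\subset\mathfrak n$. By Helgason, *Differential Geometry, Lie Groups, and Symmetric Spaces*, IV.7.2, $\exp(\mathfrak n)y$ is then totally geodesic, and the tangent space at $y$ of any totally geodesic submanifold through $y$ is a Lie triple system. Since $\mathfrak p_y\to\Omega$ is a diffeomorphism, $\exp(\mathfrak n)y$ is a closed submanifold. A connected totally geodesic $S\ni y$ with $T_yS=\mathfrak n$ coincides with $\exp(\mathfrak n)y$ near $y$. If $S$ is closed, it is complete, so $S=\exp(\mathfrak n)y$.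

**Lemma 1 (orbits).** Let $y\in\Omega$, let $\mathfrak l\subset\mathfrak g_{\mathbb R}$ be a $\theta_y$-stable subalgebra such that $\mathfrak n=\mathfrak l\cap\mathfrak p_y$ is $J$-stable, and let $L\subset G_{\mathbb R}$ be the connected Lie subgroup with Lie algebra $\mathfrak l$. Then $Ly=\exp(\mathfrak n)y$ is a closed connected totally geodesic complex submanifold of $\Omega$, with tangent space $\mathfrak n$ at $y$.

*Proof.* As $[\mathfrak p_y,\mathfrak p_y]\subset\mathfrak k_y$ and $[\mathfrak k_y,\mathfrak p_y]\subset\mathfrak p_y$, $\mathfrak n$ is a Lie triple system, so $\exp(\mathfrak n)y$ is closed and totally geodesic. It lies in $Ly$. By $\theta_y$-stability, the orbit manifold $Ly$ has dimension $\dim\mathfrak l-\dim(\mathfrak l\cap\mathfrak k_y)=\dim\mathfrak n$. The map $\mathfrak n\to Ly$ is smooth, and it is an immersion because its composite into $\Omega$ is. By equality of dimensions its image is open. The image is also closed in $Ly$, being closed in $\Omega$. As $Ly$ is connected, $\exp(\mathfrak n)y=Ly$. The tangent space at $y$ is $J$-stable and $L$ acts transitively by holomorphic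 maps, so all tangent spaces are $J$-stable. $\square$

If $\mathfrak n\subset\mathfrak p_y$ is a $J$-stable Lie triple system, then $\mathfrak l=[\mathfrak n,\mathfrak n]+\mathfrak n$ is a subalgebra. Indeed, for $a,b,c,d\in\mathfrak n$, $[[a,b],[c,d]]=[[[a,b],c],d]+[c,[[a,b],d]]\in[\mathfrak n,\mathfrak n]$. It is $\theta_y$-stable with $\mathfrak l\cap\mathfrak p_y=\mathfrak n$. So Lemma 1 applies, and $\exp(\mathfrak n)y$ is a complex submanifold.

**Subvarieties upstairs.** For an irreducible closed subvariety $Y\subset X$ put $Y^0=Y\setminus\operatorname{Sing}Y$. Let $\tilde Y^0$ be a connected component of $\pi^{-1}(Y^0)=\pi^{-1}(Y)_{reg}$, and let $\tilde Y=\overline{\tilde Y^0}$, an irreducible component of $\pi^{-1}(Y)$. Put $\Gamma_Y=\operatorname{Stab}_\Gamma(\tilde Y^0)$. Since $Y^0$ is connected, $\Gamma$ permutes the components transitively, and $Y^0=\tilde Y^0/\Gamma_Y$. The irreducible components of $\pi^{-1}(Y)$ form a locally finite family with union $\pi^{-1}(Y)$, and they are the translates of $\tilde Y$, so $\pi(\tilde Y)=Y$.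

**The two forms of "totally geodesic".** Let $Y$ be closed and irreducible. If a component $\tilde Y$ of $\pi^{-1}(Y)$ is a totally geodesic complex submanifold, then $Y=\pi(\tilde Y)$. Conversely let $Y=\pi(S)$. The components of $S$ lie in $\pi^{-1}(Y)$, so they have dimension at most $\dim Y$. There are countably many of them, and they cannot all have smaller dimension, since then $\pi(S)\cap Y^0$ would have measure zero in $Y^0$. Take a component $S'$ with $\dim S'=\dim Y$. For dimension reasons it contains a point $y\in\pi^{-1}(Y^0)$, and it is open near $y$ in the component $\tilde Y^0\ni y$. Let $\mathfrak n=T_yS'$. The closed connected complex submanifold $\exp(\mathfrak n)y$ and the irreducible analytic set $\tilde Y$ coincide near $y$ and have the same dimension, so they are equal. Thus $\tilde Y$ is a closed totally geodesic complex submanifold.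

## 5. The tautological line and the flat bundle are algebraic

**The line $\ell_x$.** The purpose of this step is to encode points of $\check\Omega$ by lines in a representation, together with a bounded generator over $\Omega$. Let $p=\dim\mathfrak q_o$, $W=\bigwedge^p\mathfrak g$ and $\ell_x=\bigwedge^p\mathfrak q_x\subset W$. The line $\ell_x$ determines $\mathfrak q_x$. If $\mathfrak q_{gx}=\operatorname{Ad}(g)\mathfrak q_x=\mathfrak q_x$, then $g$ lies in the stabilizer of $x$, since parabolics are self-normalizing, so $gx=x$. Hence $x\mapsto\ell_x$ is injective. Being $G$-equivariant from a projective homogeneous space, it is in characteristic $0$ a closed embedding $\check\Omega\hookrightarrow\mathbb P(W)$. The group $G$ is a product of simple adjoint groups, each acting nontrivially on the corresponding factor of $\check\Omega$, so $G$ acts effectively on $\check\Omega$. An element acting trivially on $W$ fixes all $\ell_x$, so it is $1$. Thus $G\subset GL(W)$ is a closed subgroup.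

From $\bigwedge^p\mathfrak q_x\otimes\bigwedge^N(\mathfrak g/\mathfrak q_x)\cong\bigwedge^{p+N}\mathfrak g\cong\mathbb C$ (with trivial $G$-action, as $\mathfrak g$ is semisimple) and $T_x\check\Omega=\mathfrak g/\mathfrak q_x$ we get a $G$-equivariant isomorphism $\iota_x:K_{\check\Omega,x}\to\ell_x\subset W$, where $K_{\check\Omega}$ is the canonical bundle. Put
$$v(z)=\iota_z(dz_1\wedge\dots\wedge dz_N),\qquad z\in\mathbb C^N.$$
As $\mathfrak p_o^+$ is abelian, $\exp(a)$, $a\in\mathfrak p_o^+$, acts on $\mathbb C^N$ by translation, so $v(a)=\exp(a)v(0)$. Since $a$ acts nilpotently on $W$, this is a polynomial in $a$. Hence $v$ is bounded on $\Omega$.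

**Example.** For the disc $W=\bigwedge^2\mathfrak{sl}_2$, and up to a constant $v(a)=\exp(aE)(H\wedge F)=(H-2aE)\wedge(F+aH-a^2E)=H\wedge F-2a\,E\wedge F+a^2\,H\wedge E$.

**The flat bundle.** Let $\mathcal W=\Gamma\backslash(\Omega\times W)$ be the flat bundle on $X$ with its connection $\nabla$. By equivariance $\iota$ descends to an injective holomorphic bundle map $\iota:K_X\to\mathcal W$ whose image is a line subbundle $\ell$. By Hironaka choose a smooth projective $\bar X\supset X$ such that $D=\bar X\setminus X$ is a normal crossing divisor. Let $\overline{\mathcal W}$ be Deligne's canonical extension (Deligne, LNM 163, Prop. II.5.4), on which $\nabla$ has logarithmic poles. Near a smooth point of $D$ take coordinates $(q,w)\in\Delta\times\Delta^{N-1}$ with $D=\{q=0\}$ and $q=e^{2\pi i\tau}$. Sections of $\mathcal W$ are functions $s(\tau,w)\in W$ with $s(\tau+1,w)=\gamma s(\tau,w)$, where $\gamma$ is the local monodromy. There $\overline{\mathcal W}$ has the frame $e^{\tau\beta}w_j$, where $e^\beta=\gamma$ on $W$ (with $\beta$ normalized as in Deligne) and $(w_j)$ is a basis of $W$. For example,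 if $\gamma$ is unipotent, then $\beta=\log\gamma$ and the frame is polynomial in $\tau$.

By GAGA $\overline{\mathcal W}$ is algebraic. The connection is a global holomorphic section of the sheaf of differential operators of order $\le1$ from $\overline{\mathcal W}$ to $\Omega^1_{\bar X}(\log D)\otimes\overline{\mathcal W}$. This sheaf is the analytification of the corresponding algebraic locally free sheaf, so $\nabla$ is algebraic by GAGA. Thus $(\mathcal W,\nabla)$ is an algebraic flat bundle on $X$. It remains to see that $\iota$ is algebraic too, and for this we must bound it near $D$.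

**Proposition 2.** $\iota:K_X\to\mathcal W$ is algebraic. Hence $\ell\subset\mathcal W$ is an algebraic line subbundle.

*Proof.*

**Step 1: reduction to smooth points of $D$.** $\iota$ is a holomorphic section over $X$ of the algebraic bundle $\bar{\mathcal E}=K_{\bar X}^{-1}\otimes\overline{\mathcal W}$. Suppose it is meromorphic near every smooth point of $D$. At such a point let $k$ be minimal with $q^k\iota$ holomorphic near it. If $k>0$, then $q^k\iota$ does not vanish identically on $\{q=0\}$, so the same $k$ is minimal at nearby points. So the pole order is locally constant on $D\setminus\operatorname{Sing}D$, which has finitely many components. Hence for some $k$, $\iota$ is a holomorphic section of $\bar{\mathcal E}(kD)$ off $\operatorname{Sing}D$, which has codimension $\ge2$. By Hartogs it extends to $\bar X$, and by GAGA it is algebraic. It remains to prove meromorphy near a smooth point of $D$, in the coordinates above.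

**Step 2: a formula for $\iota$.** The inclusion $\Delta^*\times\Delta^{N-1}\to X$ lifts to a local biholomorphism $\Phi:\mathbb H\times\Delta^{N-1}\to\Omega$ with $\Phi(\tau+1,w)=\gamma\Phi(\tau,w)$. Write $\Phi^*(dz_1\wedge\dots\wedge dz_N)=J_\Phi\,d\tau\wedge dw$, with $J_\Phi$ nowhere zero. The frame $\kappa=dq\wedge dw=2\pi i\,q\,d\tau\wedge dw$ of $K_{\bar X}$ is mapped to
$$\iota(\kappa)=s(\tau,w)=2\pi i\,q\,J_\Phi(\tau,w)^{-1}\,v(\Phi(\tau,w)),\qquad s(\tau+1,w)=\gamma s(\tau,w).$$
Here $v\circ\Phi$ is bounded. The danger is $J_\Phi^{-1}$.

**Step 3: a lower bound for $|J_\Phi|$.** As $\Phi$ is bounded, Cauchy's estimates on discs of radius $\frac12$ in $\tau$ and $\frac14$ in the $w_j$ give $|J_\Phi|\le C_1$ for $\operatorname{Im}\tau\ge1$, $|w_j|\le\frac12$. So $h=\log C_1-\log|J_\Phi|\ge0$ there, and $h$ is harmonic in $\tau$ on $\mathbb H_1=\{\operatorname{Im}\tau>1\}$. An upper bound for $h$ is what we need, and Harnack's inequality gives it: $h(a,w)\le e^{d(a,b)}h(b,w)$, with $d$ the hyperbolic distance (curvature $-1$) of $\mathbb H_1$. For $|\operatorname{Re}\tau|\le1$, $\operatorname{Im}\tau\ge2$,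 go horizontally at height $\operatorname{Im}\tau-1\ge1$ (length at most $1$) and then vertically. This gives $d(\tau,2i)\le1+\log(\operatorname{Im}\tau-1)$. The continuous function $h(2i,w)$ is bounded by some $C_2$ for $|w_j|\le\frac14$. Hence
$$h(\tau,w)\le e\,C_2\operatorname{Im}\tau\qquad(|\operatorname{Re}\tau|\le1,\ \operatorname{Im}\tau\ge2,\ |w_j|\le\tfrac14).$$
Since $|q|=e^{-2\pi\operatorname{Im}\tau}$, this means $|J_\Phi|^{-1}\le C|q|^{-c}$, and so $|s|\le C|q|^{-c}$ there, with new constants.

**Step 4: meromorphy.** The coordinates of $s$ in the frame $e^{\tau\beta}w_j$ are those of $e^{-\tau\beta}s$. This function is $1$-periodic in $\tau$, because $e^{-(\tau+1)\beta}\gamma s=e^{-\tau\beta}s$. Hence it is holomorphic in $(q,w)$ for $q\ne0$. Since $\|e^{-\tau\beta}\|\le Ce^{\|\beta\|\operatorname{Im}\tau}$ on $|\operatorname{Re}\tau|\le1$, it is bounded by $C|q|^{-c'}$. So it is meromorphic along $q=0$. $\square$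

**Example.** At a cusp of a quotient of $\Delta$ we may take $\Phi(\tau)=(\tau-i)/(\tau+i)$. Then $J_\Phi=2i/(\tau+i)^2$, and $|J_\Phi|^{-1}$ grows only like $(\log|q|)^2$.

**The frame bundle.** Let $R_X=\operatorname{Iso}(W,\mathcal W)$, an algebraic (Zariski locally trivial) principal $GL(W)$-bundle over $X$. Analytically
$$R_X=\Gamma\backslash(\Omega\times GL(W)),\qquad\gamma(y,m)=(\gamma y,\gamma m).$$
The form $\omega=m^{-1}dm$ is $\Gamma$-invariant. It is an algebraic $\mathfrak{gl}(W)$-valued $1$-form on $R_X$: in an algebraic frame $e$ of $\mathcal W$ with connection matrix $a=e^{-1}de$ and $m=eg$ we get $\omega=g^{-1}ag+g^{-1}dg$. It satisfies $d\omega+\omega\wedge\omega=0$. By Proposition 2 the map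
$$ev:R_X\to\mathbb P(W),\qquad \varphi\in\operatorname{Iso}(W,\mathcal W_x)\mapsto\varphi^{-1}(\ell_x),\qquad ev[(y,m)]=m^{-1}\ell_y,$$
is a morphism of varieties. For $m\in G$ it gives $\ell_{m^{-1}y}$, the point $m^{-1}y$ that we wanted to recover in Section 3. For $Y\subset X$ as in Section 4 put $R=R_X|_{Y^0}=\Gamma_Y\backslash(\tilde Y^0\times GL(W))$.

## 6. Convex functions along an algebraic subvariety

In this section and the next, $Y\subset X$ is irreducible and closed, of dimension $d>0$. We now make precise that $\Gamma_Y$ is large. In the example of Section 2 a bounded holomorphic function on a quasi-projective curve was constant. Here the same principle is applied to convex Lipschitz functions.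

**Lemma 3.** Let $f:\Omega\to\mathbb R$ be smooth, geodesically convex and Lipschitz, with $f(\gamma y)=f(y)+c(\gamma)$ for $\gamma\in\Gamma_Y$, $y\in\tilde Y^0$. Then $\operatorname{Hess}f(v,v)=0$ for all $y\in\tilde Y^0$, $v\in T_y\tilde Y^0$.

*Proof.*

**Step 1: from the Hessian to $dd^cf$.** Let $u$ be a holomorphic map from a disc with coordinate $\zeta=s+it$ into the Kähler manifold $\Omega$. As $u_t=Ju_s$ and $J$ is parallel, $\nabla_tu_t=J\nabla_tu_s=J\nabla_su_t=J^2\nabla_su_s=-\nabla_su_s$. So $u$ is harmonic, and
$$\Delta(f\circ u)=\operatorname{Hess}f(u_s,u_s)+\operatorname{Hess}f(u_t,u_t),$$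
where both terms are $\ge0$ by convexity. With $d^cf=-df\circ J$ we have $u^*dd^cf=\Delta(f\circ u)\,ds\wedge dt$. So it suffices to show that $dd^cf$ vanishes on the complex line $\mathbb Cv$ for every $v\ne0$ in $T_y\tilde Y^0$.

**Step 2: an algebraic curve with prescribed tangent.** Let $x=\pi(y)$ and let $U\subset Y^0$ be an affine open neighbourhood of $x$, closed in $\mathbb C^n$. Choose $d-1$ linear forms on $\mathbb C^n$ that vanish on $d\pi(v)$ and whose restrictions to $T_xU$ are linearly independent. By the Jacobian criterion, the intersection of $U$ with the affine subspace through $x$ that they define is, near $x$, a smooth curve with tangent $\mathbb C\,d\pi(v)$. Let $C=\bar C\setminus\{p_1,\dots,p_k\}$, with $\bar C$ a smooth projective curve, be the normalization of the irreducible component through $x$. The morphism $C\to Y^0$ is an immersion at the point over $x$, with tangent $\mathbb C\,d\pi(v)$ there.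

**Step 3: integration over the curve.** Since $df|_{\tilde Y^0}$ is $\Gamma_Y$-invariant, so is $d^cf|_{\tilde Y^0}$. It descends to $Y^0$ and pulls back to $C$, and by Step 1 $dd^cf\ge0$ on $C$. A holomorphic map $u:\mathbb H\to\Omega$ is Lipschitz from the Poincaré to the Bergman metric, with a constant depending only on $\Omega$. Indeed, by homogeneity of both spaces it suffices to bound $u'(0)$ for maps of the unit disc with $0\mapsto0\in\Omega$, and Cauchy's estimate does this since $\Omega$ is bounded. Choose disjoint coordinate discs $|q|<1$ at the $p_j$, and lift $\mathbb H\to\Delta^*\to Y^0$ to $u:\mathbb H\to\tilde Y^0\subset\Omega$. As $f$ is Lipschitz, $d^cf$ is bounded with respect to the Poincaré metric of $\Delta^*$, in which the circle $|q|=\varepsilon$ has length $2\pi/\log(1/\varepsilon)\to0$. With $C_\varepsilon$ the complement in $\bar C$ of the discs $|q|<\varepsilon$, Stokes gives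
$$\int_Cdd^cf=\lim_{\varepsilon\to0}\int_{\partial C_\varepsilon}d^cf=0.$$
Since $dd^cf\ge0$, we get $dd^cf=0$ on $C$, in particular at the point over $x$. $\square$

**Example.** Algebraicity of $Y$ is essential. On $\mathbb H$ the function $f=-2\log\operatorname{Im}\tau$ is geodesically convex, Lipschitz and invariant under $\tau\mapsto\tau+1$, but its Laplacian in the coordinate $\tau$ is $2(\operatorname{Im}\tau)^{-2}\ne0$. The quotient $\Delta^*$ is not an algebraic curve. Its end $|q|\to1$ is not a puncture, and there the Poincaré lengths of the circles tend to infinity. (This $f$ is of the kind constructed next: it is $\log|E|_\tau^2$ up to a constant, for $E\in\mathfrak{sl}_2$.)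

**Norms depending on $y$.** Let $T$ be a finite-dimensional algebraic representation of $G$. Let $\mathcal U\subset G$ be the compact connected subgroup with Lie algebra $\mathfrak k_o+i\mathfrak p_o$. Fix a $\mathcal U$-invariant Hermitian norm $|\cdot|_o$ on $T$ and set $|t|_{go}=|g^{-1}t|_o$ for $g\in G_{\mathbb R}$. This is well defined since $K_o\subset\mathcal U$. For $|\cdot|_y$ the elements of $\mathfrak p_y$ are Hermitian and those of $\mathfrak k_y$ skew-Hermitian: at $o$ because $\mathfrak k_o+i\mathfrak p_o$ acts by skew-Hermitian operators, elsewhere by transport. Moreover $|gt|_{gy}=|t|_y$.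

**Lemma 4.** Let $0\ne e\in T$ with $\gamma e=\chi(\gamma)e$ for all $\gamma\in\Gamma_Y$. Then for all $y\in\tilde Y^0$:
(i) $\xi e=0$ for all $\xi\in T_y\tilde Y^0\subset\mathfrak p_y$;
(ii) for all $t\in\mathbb R$, $\exp(tH_y)e$ is independent of $y\in\tilde Y^0$, and $\Gamma_Y$ acts on it by $\chi$.

*Proof.*

**Step 1: $e$ is an eigenvector of every $\xi\in T_y\tilde Y^0$.** Let $f(y)=\log|e|_y^2$. For $\xi\in\mathfrak p_y$ write $e=\sum e_\lambda$ in eigenvectors of the Hermitian operator $\xi$. They are orthogonal and the $\lambda$ are real. Then
$$f(\exp(s\xi)y)=\log|\exp(-s\xi)e|_y^2=\log\sum_\lambda e^{-2s\lambda}|e_\lambda|_y^2,$$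
which is convex in $s$. Its first derivative at $0$ is at most $2\max|\lambda|\le C|\xi|$ in absolute value, with $C$ independent of $y$ by homogeneity. So $f$ is convex and Lipschitz. Its second derivative at $0$ is $4$ times the variance of $\lambda$ for the weights $|e_\lambda|_y^2/|e|_y^2$, which is zero only if $e$ is an eigenvector of $\xi$. For $\gamma\in\Gamma_Y$, $f(\gamma y)=\log|\gamma^{-1}e|_y^2=f(y)-\log|\chi(\gamma)|^2$. By Lemma 3, $\operatorname{Hess}f(\xi,\xi)=0$ for $\xi\in T_y\tilde Y^0$, so $\xi e=\lambda(\xi)e$ with $\lambda(\xi)\in\mathbb R$. The same holds for $J\xi\in T_y\tilde Y^0$.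

**Step 2: the eigenvalue is zero.** $\xi-iJ\xi\in\mathfrak p_y^+$ shifts the eigenvalues of $H_y$, which is diagonalizable on $T$, by $i$. So it is nilpotent on $T$, and its eigenvalue $\lambda(\xi)-i\lambda(J\xi)$ on $e$ is $0$. As both numbers are real, $\lambda(\xi)=0$. This proves (i).

**Step 3: $\xi$ kills $\exp(tH_y)e$.** Write $e=\sum_\mu e_\mu$ in $H_y$-eigenvectors. By (i), $(\xi\mp iJ\xi)e=0$. These operators shift $H_y$-eigenvalues by $\pm i$, so the vectors $(\xi\mp iJ\xi)e_\mu$ lie in different eigenspaces for different $\mu$, and each of them vanishes. Hence $\xi e_\mu=0$ for all $\mu$, and $\xi\exp(tH_y)e=\sum_\mu e^{t\mu}\xi e_\mu=0$.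

**Step 4: constancy along $\tilde Y^0$.** Let $y(s)$ be a smooth curve in $\tilde Y^0$ with velocity $\xi(s)\in\mathfrak p_{y(s)}$, and solve $g'=\xi g$, $g(0)=1$ in $G_{\mathbb R}$. Then $y(s)$ and $g(s)y(0)$ satisfy the same differential equation, namely that the velocity is the value at the point of the vector field generated by $\xi(s)$. So $y(s)=g(s)y(0)$ and $H_{y(s)}=\operatorname{Ad}(g(s))H_{y(0)}$. Therefore
$$\tfrac d{ds}\exp(tH_{y(s)})e=\xi\exp(tH_{y(s)})e-\exp(tH_{y(s)})\xi e=0.$$
Thus $\exp(tH_y)e$ is constant on the connected manifold $\tilde Y^0$. Finally, since $\gamma y\in\tilde Y^0$ for $\gamma\in\Gamma_Y$, $\gamma\exp(tH_y)e=\exp(tH_{\gamma y})\gamma e=\chi(\gamma)\exp(tH_{\gamma y})e=\chi(\gamma)\exp(tH_y)e$. $\square$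

## 7. The Zariski closure of $\Gamma_Y$ and a totally geodesic orbit containing $\tilde Y$

Let $M\subset G$ be the Zariski closure of $\Gamma_Y$, $\mathfrak m=\operatorname{Lie}M$, $\mathfrak m'=[\mathfrak m,\mathfrak m]$. As $\Gamma_Y\subset G_{\mathbb R}$, $M$ is stable under complex conjugation. So $\mathfrak m=\mathfrak m_{\mathbb R}\otimes\mathbb C$ and $\mathfrak m'=\mathfrak m'_{\mathbb R}\otimes\mathbb C$ with $\mathfrak m_{\mathbb R}=\mathfrak m\cap\mathfrak g_{\mathbb R}$ and $\mathfrak m_{\mathbb R}'=[\mathfrak m_{\mathbb R},\mathfrak m_{\mathbb R}]$.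

**Proposition 5.** For every $y\in\tilde Y^0$:
(i) $\operatorname{ad}(H_y)\mathfrak m\subset\mathfrak m$, so $\mathfrak m_{\mathbb R}$ is $\theta_y$-stable and reductive;
(ii) $T_y\tilde Y^0\subset\mathfrak n_y:=\mathfrak m_{\mathbb R}\cap\mathfrak p_y=\mathfrak m'_{\mathbb R}\cap\mathfrak p_y$, and $\mathfrak n_y$ is $J$-stable.

Let $L'\subset G_{\mathbb R}$ be the connected Lie subgroup with Lie algebra $\mathfrak m'_{\mathbb R}$, and $y_0\in\tilde Y^0$. Then $S:=L'y_0=\exp(\mathfrak n_{y_0})y_0$ is a closed totally geodesic complex submanifold of $\Omega$ containing $\tilde Y$. For all $y\in\tilde Y^0$, $\dim\mathfrak m'/(\mathfrak m'\cap\mathfrak q_y)=\dim_{\mathbb C}S$.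

*Proof.*

**Step 1: $\mathfrak m$ is stable under $\operatorname{ad}H_y$ and contains $T_y\tilde Y^0$.** By Chevalley's theorem (Borel, *Linear Algebraic Groups*, 5.1) there are a representation $T$ of $G$ and $0\ne e\in T$ with $M=\operatorname{Stab}_G(\mathbb Ce)$ and $\mathfrak m=\{x\in\mathfrak g:xe\in\mathbb Ce\}$. Let $\chi$ be the character of $\Gamma_Y$ on $e$, and $T^\chi=\{t\in T:\gamma t=\chi(\gamma)t\ \forall\gamma\in\Gamma_Y\}\ni e$. The algebraic group of all $g\in G$ acting on $T^\chi$ by scalars contains $\Gamma_Y$, hence $M$, and it is contained in $\operatorname{Stab}_G(\mathbb Ce)=M$. So it equals $M$. By Lemma 4(ii), applied to every nonzero element of $T^\chi$, $\exp(tH_y)T^\chi=T^\chi$. If $g$ acts on $T^\chi$ by a scalar, so does $\exp(tH_y)g\exp(-tH_y)$. Hence $\exp(tH_y)$ normalizes $M$, and $\operatorname{ad}(H_y)\mathfrak m\subset\mathfrak m$. By Lemma 4(i), each $\xi\in T_y\tilde Y^0$ kills $e$, so $T_y\tilde Y^0\subset\mathfrak m_{\mathbb R}\cap\mathfrak p_y$. Since $H_y\in\mathfrak g_{\mathbb R}$, $\mathfrak m_{\mathbb R}$ is stable under $\operatorname{ad}H_y$ and $\theta_y=\exp(\pi\operatorname{ad}H_y)$,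 and $\mathfrak n_y$ is stable under $J=\operatorname{ad}H_y|_{\mathfrak p_y}$.

**Step 2: $\mathfrak m_{\mathbb R}$ is reductive.** For the positive definite form $B_\theta(a,b)=-B(a,\theta_yb)$ one has $\operatorname{ad}(x)^T=-\operatorname{ad}(\theta_yx)$. As $\mathfrak m_{\mathbb R}$ is $\theta_y$-stable, the $B_\theta$-orthocomplement in $\mathfrak m_{\mathbb R}$ of an ideal is an ideal. So $\mathfrak m_{\mathbb R}=\mathfrak z\oplus\mathfrak m'_{\mathbb R}$ is reductive, with centre $\mathfrak z$. Both summands are stable under the derivation $\operatorname{ad}H_y$, hence under $\theta_y$.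

**Step 3: the centre contributes nothing to $\mathfrak p_y$.** This is needed because only $\mathfrak m'$, not $\mathfrak m$, will be reached in Section 9. If $\zeta\in\mathfrak z\cap\mathfrak p_y$, then $J\zeta=[H_y,\zeta]\in\mathfrak z$, so
$$0=B([\zeta,J\zeta],H_y)=B(\zeta,[J\zeta,H_y])=-B(\zeta,J^2\zeta)=B(\zeta,\zeta),$$
whence $\zeta=0$, as $B$ is positive definite on $\mathfrak p_y$. Being $\theta_y$-stable, $\mathfrak z\subset\mathfrak k_y$. The involution $\theta_y$ respects $\mathfrak m_{\mathbb R}=\mathfrak z\oplus\mathfrak m_{\mathbb R}'$ and is $+1$ on $\mathfrak z$, so its $-1$-eigenspace is $\mathfrak m_{\mathbb R}\cap\mathfrak p_y=\mathfrak m'_{\mathbb R}\cap\mathfrak p_y$. This proves (i) and (ii).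

**Step 4: the orbit.** Lemma 1 with $\mathfrak l=\mathfrak m'_{\mathbb R}$ and $y=y_0$ shows that $S=L'y_0=\exp(\mathfrak n_{y_0})y_0$ is a closed totally geodesic complex submanifold. A curve in $\tilde Y^0$ from $y_0$ is $g(s)y_0$ with $g'=\xi g$, $g(0)=1$, $\xi(s)\in T_{y(s)}\tilde Y^0\subset\mathfrak m'_{\mathbb R}$ (as in Lemma 4, Step 4), so $g(s)\in L'$. Hence $\tilde Y^0\subset S$, and $\tilde Y\subset S$ because $S$ is closed.

**Step 5: the dimension.** Let $y\in\tilde Y^0$. As $\mathfrak m'$ is $\operatorname{ad}H_y$-stable, it is the sum of its eigenspaces: $\mathfrak m'=(\mathfrak m'_{\mathbb R}\cap\mathfrak k_y)_{\mathbb C}\oplus\mathfrak n_y^+\oplus\mathfrak n_y^-$, where $\mathfrak n_y^\pm\subset\mathfrak n_{y,\mathbb C}$ are the $\pm i$-eigenspaces. So $\mathfrak m'\cap\mathfrak q_y=(\mathfrak m'_{\mathbb R}\cap\mathfrak k_y)_{\mathbb C}\oplus\mathfrak n_y^-$, and the quotient has dimension $\dim\mathfrak n_y^+=\frac12\dim_{\mathbb R}L'y=\dim_{\mathbb C}S$, since $L'y=S$. $\square$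

**Example.** For $Z=\{(z,z/2)\}$, if $\pi(Z)$ had a curve as Zariski closure, we found $\Gamma_Y=1$, so $\mathfrak m=0$. This contradicts (ii) at once, since $T_y\tilde Y^0\ne0$.

## 8. The Zariski closure of a flat lift and its constant Lie algebra

We turn to Theorem 2. For $\dim Y>0$ let $S$ denote the manifold of Proposition 5, and let $S$ be a point if $\dim Y=0$. That it is the smallest one is proved in Section 12. $Y$ is irreducible because $\tilde U$ is. If $\dim\tilde U=0$, then $Y$ and $S$ are points and the inequality is trivial. Let $\dim\tilde U>0$, so $\dim Y>0$. Put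
$$U^0=\tilde U\setminus(\operatorname{Sing}E\cup\pi^{-1}(\operatorname{Sing}Y)).$$
$\tilde U\setminus\operatorname{Sing}E$ is a connected component of $E_{reg}$, and $\tilde U\not\subset\pi^{-1}(\operatorname{Sing}Y)$ by definition of $Y$. So $U^0$ is a connected complex manifold, dense in $\tilde U$, and near each of its points $E$ coincides with $U^0$. Let $\tilde Y^0$ be the component of $\pi^{-1}(Y^0)$ containing $U^0$. Then $\tilde Y\supset\tilde U$, and $\tilde Y$ is the only component of $\pi^{-1}(Y)$ with this property. Note that $\pi(U^0)$ is Zariski dense in $Y$. Let $R=R_X|_{Y^0}$, and let $M,\mathfrak m'$ be as in Section 7.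

The flat lift of $U^0$ is
$$j:U^0\to R,\qquad y\mapsto[(y,1)],\qquad j^*\omega=0.$$
Let $V\subset R$ be the Zariski closure of $j(U^0)$; it is irreducible. Since $V$ is bigger than $j(U^0)$ in general, $\omega|_V$ need not vanish. We now show that its values form one fixed Lie algebra.

**Proposition 6.** There are a Lie subalgebra $\mathfrak h\subset\mathfrak{gl}(W)$ and a nonempty Zariski open $V^1\subset V_{reg}$ such that $\omega(T_vV)=\mathfrak h$ for all $v\in V^1$. The set $U^1=\{y\in U^0:j(y)\in V^1\}$ is connected and dense in $U^0$, and $j(U^1)$ is Zariski dense in $V$.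

*Proof.*

**Step 1: linear relations among the components of $\omega$.** Let $r$ be the generic rank of $\omega_v:T_vV\to\mathfrak{gl}(W)$, $V^1\subset V_{reg}$ a nonempty Zariski open subset on which the rank is $r$, and $\mathcal D=\ker\omega|_{TV^1}$, an algebraic subbundle of $TV^1$. Let $\omega_1,\dots,\omega_n$ be the components of $\omega|_V$ in a basis of $\mathfrak{gl}(W)$. The $\mathbb C(V)$-space of relations $\{(f_i)\in\mathbb C(V)^n:\sum f_i\omega_i=0\}$ has dimension $n-r$. Take its reduced echelon basis $f^{(1)},\dots,f^{(n-r)}$, and shrink $V^1$ so that all $f_i^{(k)}$ are regular on it.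

**Step 2: the relations are constant along $\mathcal D$.** Let $D$ be an algebraic vector field on an open subset of $V^1$, tangent to $\mathcal D$. Then $\omega(D)=0$, so
$$L_D\omega=d(\iota_D\omega)+\iota_Dd\omega=-\iota_D(\omega\wedge\omega)=-\omega(D)\omega+\omega\,\omega(D)=0.$$
Applying $L_D$ to $\sum_if_i^{(k)}\omega_i=0$ gives $\sum_iD(f_i^{(k)})\omega_i=0$. At the pivot positions $f^{(k)}$ has entries $0$ or $1$, so this new relation has zero entries there, and a relation with zero entries at all pivots is zero. So $D(f_i^{(k)})=0$. As $\mathcal D$ is locally spanned by such fields, $df_i^{(k)}$ vanishes on $\mathcal D$.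

**Step 3: the relations are constant on $V$.** As $j(U^0)$ is Zariski dense in $V$, $U^1$ is the complement of a proper analytic subset of $U^0$, so it is connected and dense. If $j(U^1)$ lay in a proper closed $F\subset V$, then $j^{-1}(F)$ would be closed and contain the dense set $U^1$, so $j(U^0)\subset F$, which is impossible. So $j(U^1)$ is Zariski dense. As $j^*\omega=0$, $j|_{U^1}$ is tangent to $\mathcal D$. By Step 2 each $f_i^{(k)}$ is constant on $j(U^1)$, hence on $V$. These $n-r$ independent linear relations with constant coefficients define a fixed subspace $\mathfrak h\subset\mathfrak{gl}(W)$ of dimension $r$ with $\omega(T_vV)\subset\mathfrak h$ for $v\in V^1$. As the rank is $r$, $\omega(T_vV)=\mathfrak h$ on $V^1$.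

**Step 4: $\mathfrak h$ is a Lie algebra.** Since $\omega|_{V^1}$ has values in $\mathfrak h$, so does $d\omega|_{V^1}=-\omega\wedge\omega|_{V^1}$. And $(\omega\wedge\omega)(a,b)=[\omega(a),\omega(b)]$, where $\omega(a),\omega(b)$ are arbitrary elements of $\mathfrak h$. Hence $[\mathfrak h,\mathfrak h]\subset\mathfrak h$. $\square$

## 9. The derived monodromy algebra lies in $\mathfrak h$

**Proposition 7.** $\mathfrak m'\subset\mathfrak h$.

*Proof.* Let $\bar H\subset GL(W)$ be the smallest algebraic subgroup whose Lie algebra $\bar{\mathfrak h}$ contains $\mathfrak h$. It exists because in characteristic $0$ the Lie algebra of an intersection is the intersection of the Lie algebras. In general $\bar{\mathfrak h}\ne\mathfrak h$: for $\mathfrak h=\mathbb C\operatorname{diag}(1,\sqrt2)$ no nontrivial character of the diagonal torus is trivial on $\mathfrak h$, so $\bar H$ is the whole torus. In this example both commutators are $0$. That is the general pattern.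

**Step 1 (Chevalley): $[\bar{\mathfrak h},\bar{\mathfrak h}]=[\mathfrak h,\mathfrak h]$.** For subspaces $B_1\subset A_1$ of $\mathfrak{gl}(W)$ consider $\{g\in GL(W):(\operatorname{Ad}g-1)A_1\subset B_1\}$. Such a $g$ maps $A_1$ onto $A_1$ and $B_1$ onto $B_1$. From $\operatorname{Ad}(gh)-1=\operatorname{Ad}g(\operatorname{Ad}h-1)+(\operatorname{Ad}g-1)$ and $\operatorname{Ad}(g^{-1})-1=-\operatorname{Ad}(g^{-1})(\operatorname{Ad}g-1)$ we see that the set is an algebraic subgroup. Its Lie algebra is $\{x:[x,A_1]\subset B_1\}$. One inclusion follows by differentiating. For the other, if $[x,A_1]\subset B_1$, then $\exp(t\operatorname{ad}x)-1$ maps $A_1$ into $B_1$. For $(A_1,B_1)=(\mathfrak h,[\mathfrak h,\mathfrak h])$ this Lie algebra contains $\mathfrak h$, hence $\bar{\mathfrak h}$, so $[\bar{\mathfrak h},\mathfrak h]\subset[\mathfrak h,\mathfrak h]$. So for $(A_1,B_1)=(\bar{\mathfrak h},[\mathfrak h,\mathfrak h])$ the Lie algebra again contains $\mathfrak h$, hence $\bar{\mathfrak h}$, and $[\bar{\mathfrak h},\bar{\mathfrak h}]\subset[\mathfrak h,\mathfrak h]$.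

**Step 2: modulo $\bar H$, the set $V^1$ has countable fibres.** The aim of Steps 2 to 4 is that a finite-index subgroup of $\Gamma_Y$ lies in $\bar H$. Let $\tilde V^1\subset\tilde Y^0\times GL(W)$ be the preimage of $V^1$, a complex manifold with countably many connected components $C$. On each $C$ the form $m^{-1}dm$ has values in $\mathfrak h\subset\bar{\mathfrak h}$, so the map $(y,m)\mapsto m\bar H\in GL(W)/\bar H$ has zero derivative on $C$ and is a constant $c_C$.

As $R\to Y^0$ is Zariski locally trivial and $GL(W)/\bar H$ is a quasi-projective variety, $R/\bar H\to Y^0$ is an algebraic fibre bundle. Analytically $R/\bar H=\Gamma_Y\backslash(\tilde Y^0\times GL(W)/\bar H)$. Let $B_0\subset R/\bar H$ be the image of $V^1$. It is constructible and irreducible, and it dominates $Y^0$ because $\pi(U^1)$ is Zariski dense in $Y$. Its fibre over $\pi(y)$, $y\in\tilde Y^0$, is identified with $\{m\bar H:(y,m)\in\tilde V^1\}\subset\{c_C\}$. A countable constructible set is finite, so $B_0\to Y^0$ has finite fibres, and $\dim B_0=\dim Y^0$.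

**Step 3: a finite covering.** Let $B_0'\subset B_0$ be open and dense in the closure $\bar B_0$. Then $\dim(\bar B_0\setminus B_0')<\dim Y^0$, so over a nonempty Zariski open subset of $Y^0$ we have $B_0=\bar B_0$, a variety generically finite over the base. By generic finiteness and generic smoothness there is a nonempty Zariski open $Y^1\subset Y^0$ over which $B_0$ is finite étale.

Let $\tilde Y^1\subset\tilde Y^0$ be the preimage of $Y^1$. It is connected, being the complement of a proper analytic subset of a connected manifold. Let $\tilde B\subset\tilde Y^1\times GL(W)/\bar H$ be the preimage of $B_0|_{Y^1}$; it is the pullback of the covering $B_0|_{Y^1}\to Y^1$ to $\tilde Y^1$. Locally over $\tilde Y^1$, $\tilde B$ is a finite disjoint union of graphs of holomorphic maps with values in the countable set $\{c_C\}$, that is, of constant maps. As $\tilde Y^1$ is connected, $\tilde B=\tilde Y^1\times F$ with $F\subset GL(W)/\bar H$ finite.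

**Step 4: $\Gamma_Y$ permutes $F$.** $\tilde B$ is invariant under $\gamma(y,c)=(\gamma y,\gamma c)$, $\gamma\in\Gamma_Y$, so $\Gamma_Y$ permutes the finite set $F$. A generic $y\in U^0$ satisfies $[(y,1)]\in V^1$ and $\pi(y)\in Y^1$, so $1\cdot\bar H\in F$. Its stabilizer $\Gamma_Y\cap\bar H$ has finite index in $\Gamma_Y$.

**Step 5: conclusion.** The Zariski closure of $\Gamma_Y\cap\bar H$ has finite index in $M$ and lies in $\bar H$. So $\bar H\supset M^\circ$ and $\mathfrak m\subset\bar{\mathfrak h}$. By Step 1,
$$\mathfrak m'=[\mathfrak m,\mathfrak m]\subset[\bar{\mathfrak h},\bar{\mathfrak h}]=[\mathfrak h,\mathfrak h]\subset\mathfrak h.\qquad\square$$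

## 10. Counting dimensions in $A$

We can now prove the inequality $\dim A\ge\dim\tilde U+\dim S$.

**Step 1: $V$ remembers $A$.** Regard $A\subset X\times\check\Omega\subset X\times\mathbb P(W)$. The set $\{\varphi\in R\text{ over }x:(x,ev(\varphi))\in A\}$ is closed algebraic. It contains $[(y,1)]$ for $y\in U^0$, because $ev[(y,1)]=\ell_y$ and $(\pi(y),y)\in A$. Hence it contains $V$. So for $(y,m)$ in the preimage $\tilde V$ of $V$ in $\tilde Y^0\times GL(W)$,
$$(\pi(y),m^{-1}\ell_y)\in A.\tag{1}$$

**Step 2: the local structure of $\tilde V$.** Fix $y_0\in U^1$. Near $(y_0,1)$, $\tilde V$ is a manifold on which $m^{-1}dm$ has values in $\mathfrak h$ and is onto $\mathfrak h$. So $\mathrm{pr}_2$ maps a connected neighbourhood of $(y_0,1)$ in $\tilde V$ into the leaf through $1$ of the left-invariant foliation defined by $\mathfrak h$, that is, into the local subgroup $\exp(\text{small ball in }\mathfrak h)$, and it does so submersively. Near $(y_0,1)$ the fibre over $m=1$ is a manifold. It contains $U^0\times\{1\}$, and by (1) it is contained in $E\times\{1\}$. As $E=U^0$ near $y_0$, the fibre equals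 $U^0\times\{1\}$ near $(y_0,1)$ and has dimension $\dim\tilde U$.

**Step 3: restricting to directions in $\mathfrak m'$.** Let $P:=\exp(\text{small ball in }\mathfrak m')\subset G$. As $\mathfrak m'\subset\mathfrak h$ by Proposition 7, the part $\mathcal Q$ of $\tilde V$ near $(y_0,1)$ lying over $P$ is a complex manifold with
$$\dim\mathcal Q=\dim\tilde U+\dim\mathfrak m'.$$

**Step 4: mapping to $A$.** For $m\in G$ we have $m^{-1}\ell_y=\ell_{m^{-1}y}$, so by (1) there is a holomorphic map
$$\mathcal Q\to A,\qquad(y,m)\mapsto(\pi(y),m^{-1}y).$$
Shrink $\mathcal Q$ so that $\pi$ is injective on the $y$'s that occur. Then $y$ is fixed along each fibre. If $m_1^{-1}y=m_2^{-1}y$, then $m_2\in\operatorname{Stab}_G(y)m_1$. So a vector tangent at $m$ to a submanifold contained in the fibre has the form $xm$ with $x\in\mathfrak q_y$. Also $x\in\mathfrak m'$, because $T_mP=m\,\mathfrak m'=\mathfrak m'm$. Hence fibres have dimension at most $\dim(\mathfrak m'\cap\mathfrak q_y)=\dim\mathfrak m'-\dim S$, by Proposition 5, which applies as $y\in\tilde Y^0$. The generic rank of the map is therefore at least $\dim\mathcal Q-\dim\mathfrak m'+\dim S$,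 and the image, which contains a complex submanifold of this dimension, lies in $A$. So
$$\dim A\ \ge\ \dim\tilde U+\dim\mathfrak m'-(\dim\mathfrak m'-\dim S)=\dim\tilde U+\dim S.\tag{2}$$

If $\dim A<\dim\tilde U+\dim X$, then $\dim S<N$, so $\tilde Y\subset S\subsetneq\Omega$ and $Y\ne X$. This proves Theorem 2 except for the minimality of $S$, which Theorem 1 does not need. $\square$

## 11. The product $A=Y\times\check Z$ and the equality $\tilde Y=S$

*Proof of Theorem 1.*

**Step 1: the algebraic closure of $Z$.** Let $Z$ be an irreducible component of $V_0\cap\Omega$, with $V_0\subset\mathbb C^N$ algebraic. $Z$ lies in an irreducible component $V_1$ of $V_0$, and it is an irreducible component of $V_1\cap\Omega$, which is open in $V_1$. So $\dim Z=\dim V_1$, and $V_1$ is the Zariski closure of $Z$ in $\mathbb C^N$. Let $\check Z\subset\check\Omega$ be the Zariski closure of $Z$. Then $\dim\check Z=\dim Z$, $\check Z\cap\mathbb C^N=V_1$ and $\check Z\cap\Omega=V_1\cap\Omega$.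

**Step 2: the choice of $A$.** Let $Y=\overline{\pi(Z)}^{\rm Zar}$ and put
$$A=Y\times\check Z,\qquad E=\pi^{-1}(Y)\cap\check Z\cap\Omega.$$
$Z$ is an irreducible component of $\check Z\cap\Omega$ and is contained in $E\subset\check Z\cap\Omega$, hence it is an irreducible component of $E$.

**Step 3: conclusion.** By (2) with $\tilde U=Z$,
$$\dim Y+\dim Z=\dim A\ge\dim Z+\dim S,$$
so $\dim\tilde Y=\dim Y\ge\dim S$. But $\tilde Y\subset S$ is a closed analytic subset of the connected complex manifold $S$. Hence $\tilde Y=S$. This is a totally geodesic complex submanifold and an irreducible component of $\pi^{-1}(Y)$, and $Y=\pi(\tilde Y)=\pi(S)$. $\blacksquare$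

## 12. Totally geodesic submanifolds are algebraic: minimality of $S$ and Theorem 3

**Lemma 8.** Let $S_1\subset\Omega$ be a closed connected totally geodesic complex submanifold. Then there is an algebraic subvariety $V\subset\mathbb C^N$, of the form $\check V\cap\mathbb C^N$ with $\check V\subset\check\Omega$ closed algebraic, such that $V\cap\Omega$ is smooth and $S_1$ is a connected component of $V\cap\Omega$. In particular $S_1$ is an algebraic subset.

In the bidisc this is visible: the graph of an automorphism of $\Delta$ is cut out by a polynomial equation, since the automorphism is a Möbius map. The proof moves $S_1$ to the origin, where it becomes linear. For the bidisc these are the lines $\{z_2=0\}$, $\{z_1=0\}$ and $\{z_2=e^{i\varphi}z_1\}$.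

*Proof.*

**Step 1: at the origin.** Choose $g\in G_{\mathbb R}$ with $o\in gS_1$. By Section 4, $gS_1=\exp(\mathfrak n)o$ with $\mathfrak n\subset\mathfrak p_o$ a $J$-stable Lie triple system. Let $\mathfrak s=[\mathfrak n,\mathfrak n]+\mathfrak n$. Then $\mathfrak s_{\mathbb C}=[\mathfrak n,\mathfrak n]_{\mathbb C}\oplus\mathfrak n^+\oplus\mathfrak n^-$, with isotropy $[\mathfrak n,\mathfrak n]_{\mathbb C}\oplus\mathfrak n^-$ at $o$. So the orbit $\mathcal O$ of $o$ under the connected complex Lie subgroup of $G$ with Lie algebra $\mathfrak s_{\mathbb C}$ has dimension $\dim\mathfrak n^+$. It contains $\exp(\mathfrak n^+)o=\mathfrak n^+\subset\mathbb C^N$. By equality of dimensions $\mathfrak n^+$ is open in $\mathcal O$ (orbit topology), and it is closed in $\mathbb C^N$.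

**Step 2: $gS_1$ is a component of $\mathfrak n^+\cap\Omega$.** The map $\mathfrak n\to\mathcal O$, $\xi\mapsto\exp(\xi)o$, is continuous for the orbit topology, and $\mathfrak n\to gS_1$ is a homeomorphism. Hence $gS_1\cap\mathfrak n^+$ is open in $gS_1$. It is closed in $gS_1$, since $\mathfrak n^+$ is closed in $\mathbb C^N$, and it contains $o$. As $gS_1$ is connected, $gS_1\subset\mathfrak n^+\cap\Omega$. It is closed there, and open by equality of dimensions, so it is a connected component of $\mathfrak n^+\cap\Omega$.

**Step 3: moving back.** Let $\overline{\mathfrak n^+}$ be the Zariski closure of $\mathfrak n^+$ in $\check\Omega$. Then $\overline{\mathfrak n^+}\cap\mathbb C^N=\mathfrak n^+$. Put $\check V=g^{-1}(\overline{\mathfrak n^+})$ and $V=\check V\cap\mathbb C^N$. As $g\Omega=\Omega$, $V\cap\Omega=g^{-1}(\mathfrak n^+\cap\Omega)$. This is smooth, and $S_1$ is one of its connected components, hence an irreducible component. $\square$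

**Minimality of $S$ in Theorem 2.** We show that the $S$ of Proposition 5 is the smallest closed connected totally geodesic complex submanifold containing $\tilde Y$. If $\dim Y=0$ this is trivial. Let $y_0\in\tilde Y^0$. The submanifolds in question are of the form $\exp(\mathfrak n_i)y_0$ with $\mathfrak n_i\subset\mathfrak p_{y_0}$ a $J$-stable Lie triple system. As $\xi\mapsto\exp(\xi)y_0$ is a diffeomorphism, their intersection is $S_3=\exp(\bigcap\mathfrak n_i)y_0$, again of this type. It is the smallest such submanifold. For $\gamma\in\Gamma_Y$ the translates $\gamma^{\pm1}S_3$ also contain $\tilde Y$, so they contain $S_3$. Hence $S_3$ is $\Gamma_Y$-invariant.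

Let $\check S_3$ be its Zariski closure in $\check\Omega$. The stabilizer of $\check S_3$ in $G$ is algebraic and contains $\Gamma_Y$, hence it contains $M\supset L'$. So $S=L'y_0\subset\check S_3\cap\Omega$. With $V,\check V$ from Lemma 8 for $S_3$ we have $\check S_3\subset\check V$, so $S\subset V\cap\Omega$. Since $S$ is connected and contains $y_0\in S_3$, it lies in the connected component $S_3$ of $V\cap\Omega$. As $S$ is itself one of the submanifolds considered, $S_3\subset S$. So $S=S_3$ is the smallest one. This completes the proof of Theorem 2. $\blacksquare$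

*Proof of Theorem 3.*

**Step 1: (a)⇒(b), for every component.** By (a) and Section 4 some component of $\pi^{-1}(Y)$ is a closed totally geodesic complex submanifold. All other components are $\Gamma$-translates of it, hence also closed totally geodesic complex submanifolds. By Lemma 8 all of them are algebraic subsets.

**Step 2: (b) for some component ⇒(c)⇒(a).** If some component $\tilde Y$ is an algebraic subset, then (c) holds with $Z=\tilde Y$, as $\pi(\tilde Y)=Y$. And (c)⇒(a) is Theorem 1. With Step 1 this also shows that "some" and "every" are equivalent in (b).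

**Step 3: maximal algebraic subsets.** Let $Z$ be maximal among the algebraic subsets contained in $\pi^{-1}(Y')$, and let $Y=\overline{\pi(Z)}^{\rm Zar}\subset Y'$. By Section 11 the component $\tilde Y\supset Z$ of $\pi^{-1}(Y)\subset\pi^{-1}(Y')$ is a closed totally geodesic complex submanifold, hence an algebraic subset by Lemma 8. By maximality $Z=\tilde Y$. So $Z$ is totally geodesic, and $\pi(Z)=Y$ is Zariski closed. $\blacksquare$
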